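
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Two Lindel\"of homomorphism-compact spaces whose product is not homomorphism-compact}


\begin{abstract}
A completely regular Hausdorff space $X$ is homomorphism-compact ($H$-compact) if
every Boolean $\sigma$-homomorphism from its Baire $\sigma$-field into the measure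
algebra of a complete probability space is induced by a measurable point map
into $X$. We construct, in ZFC, two $H$-compact spaces whose product is not
$H$-compact. Both are Lindel\"of refinements of the Cantor space with the same
Baire sets as the Cantor space. Consequently there is a Lindel\"of $H$-compact
space whose square is not $H$-compact. In the positive direction we show that a
product of two $H$-compact spaces is $H$-compact if the product is
measure-compact, or if one of the factors is $\sigma$-compact.
\end{abstract}

\section{Introduction}

\subsection{The question}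

All spaces are completely regular and Hausdorff. For a space $X$ let
$\mathcal B(X)$ be its \emph{Baire $\sigma$-field}, the $\sigma$-field generated
by the zero sets of continuous functions $X\to\mathbb R$. A \emph{Baire measure}
on $X$ is a finite, non-negative, countably additive measure on $\mathcal B(X)$.
For a complete probability space $(\Omega,\mathcal A,\nu)$ let $\mathcal A/\nu$
be its measure algebra, that is, $\mathcal A$ modulo the $\nu$-null sets. We
write $A^\bullet$ for the class of $A\in\mathcal A$, and $\nu(A^\bullet)=\nu(A)$.
A Boolean $\sigma$-homomorphism preserves the unit, complements and countable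
unions.

A map $\varphi:\Omega\to X$ that is measurable with respect to $\mathcal A$ and
$\mathcal B(X)$ induces a Boolean $\sigma$-homomorphism
$B\mapsto\varphi^{-1}(B)^\bullet$ from $\mathcal B(X)$ to $\mathcal A/\nu$. The
space $X$ is called \emph{homomorphism-compact}, or \emph{$H$-compact}, if there
are no others: for every complete probability space $(\Omega,\mathcal A,\nu)$
and every Boolean $\sigma$-homomorphism $\Phi:\mathcal B(X)\to\mathcal A/\nu$
there is a measurable $\varphi:\Omega\to X$ with
\[
\varphi^{-1}(B)\in\Phi(B)\qquad\text{for all }B\in\mathcal B(X).
\]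
We then say that $\varphi$ \emph{realizes} $\Phi$. If $\Omega$ is a single point,
the requirement is that every $\{0,1\}$-valued Baire probability measure on $X$ is
the point mass at some point of $X$; this is realcompactness. So $H$-compactness
is a strengthening of realcompactness in which points are replaced by ``random
points''.

Two neighboring properties will be needed. A space $X$ is
\emph{measure-compact} if every Baire measure $\mu$ on $X$ is
\emph{$\tau$-additive}: $\inf_\alpha\mu(Z_\alpha)=0$ for every downward directed
family $\{Z_\alpha\}$ of zero sets with $\bigcap_\alpha Z_\alpha=\emptyset$. It is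
\emph{strongly measure-compact} if every Baire measure $\mu$ is \emph{tight}: for
every $\varepsilon>0$ there is a compact $K\subset X$ such that
$\mu(B)\ge\mu(X)-\varepsilon$ for every Baire set $B\supset K$. Every Lindel\"of
space is measure-compact: a downward directed family of zero sets with empty
intersection has a countable subfamily with empty intersection, hence, being
directed, contains a decreasing sequence with empty intersection, and countable
additivity applies.

The following facts are known.
\begin{itemize}
\item[(F1)] Compact spaces and strongly measure-compact spaces are $H$-compact.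
\item[(F2)] If $X$ is $H$-compact and measure-compact and $Y$ is strongly
measure-compact, then $X\times Y$ is $H$-compact.
\end{itemize}
The question studied here, whose source is \cite{HC}, is whether the product of any
two $H$-compact spaces is $H$-compact.

One might well guess that it is. Let $\Phi$ be a homomorphism on
$\mathcal B(X\times Y)$. Restrict it to the sets $A\times Y$ and to the sets
$X\times A$, realize the two restrictions by $\varphi_1$ and $\varphi_2$, and put
$\varphi=(\varphi_1,\varphi_2)$. Then $\varphi$ automatically agrees with $\Phi$
on the product $\sigma$-field $\mathcal B(X)\otimes\mathcal B(Y)$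
(Lemma~\ref{lem:coordinates} below). If $X$ and $Y$ are second countable, this
is all of $\mathcal B(X\times Y)$. In general, however, a continuous function on
$X\times Y$ need not be measurable for $\mathcal B(X)\otimes\mathcal B(Y)$, and
the values of $\Phi$ on the additional Baire sets may contradict every map that
agrees with $\Phi$ on the rectangles. We show that this happens.

\subsection{Results}

\begin{theorem}\label{thm:A}
There are two topologies $\tau_1,\tau_2$ on $L=2^\omega$, both finer than the
usual topology and both zero-dimensional, Hausdorff, first countable, separable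
and Lindel\"of, such that $X=(L,\tau_1)$ and $Y=(L,\tau_2)$ have the following
properties.
\begin{enumerate}
\item[(1)] $\mathcal B(X)=\mathcal B(Y)$ is the usual Borel $\sigma$-field of
$2^\omega$. Consequently $X$ and $Y$ are $H$-compact; being Lindel\"of, they are
also measure-compact.
\item[(2)] $X\times Y$ is not $H$-compact. This is witnessed by a homomorphism
into the measure algebra of the fair-coin measure on $2^\omega$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:B}
There is a Lindel\"of $H$-compact space $Z$ such that $Z\times Z$ is not
$H$-compact. Moreover, in \textup{(F2)} the hypothesis that $Y$ is strongly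
measure-compact cannot be weakened to ``$Y$ is $H$-compact and
measure-compact''.
\end{corollary}

\begin{theorem}\label{thm:C}
If $X$ and $Y$ are $H$-compact and $X\times Y$ is measure-compact, then
$X\times Y$ is $H$-compact.
\end{theorem}

By Theorem~\ref{thm:A}, measure-compactness of the product cannot be replaced
here by measure-compactness, or even the Lindel\"of property, of both factors.

\begin{theorem}\label{thm:D}
If $X$ is $H$-compact and $Y$ is $\sigma$-compact, then $X\times Y$ is
$H$-compact.
\end{theorem}

Here $X$ need not be measure-compact.

Section~\ref{sec:mechanism} isolates the mechanism behind Theorem~\ref{thm:A}.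
Its simplest instance is a Bernstein set $P\subset 2^\omega$, which is not
$H$-compact; the plan is to hide $P$ on the diagonal of $X\times Y$.
Section~\ref{sec:parity} finds the shape of the neighborhoods in $X$ and $Y$: it
makes $P$ the trace on the diagonal of a clopen subset of the product.
Section~\ref{sec:choice} makes the choices that keep the Baire sets few, and
Section~\ref{sec:proofA} completes the proof. Section~\ref{sec:square} proves
Corollary~\ref{cor:B}, and Section~\ref{sec:positive} proves Theorems
\ref{thm:C} and \ref{thm:D}.

\section{The mechanism}\label{sec:mechanism}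

\subsection{The Cantor space}

Let $L=2^\omega$ and $D=2^{<\omega}$, the set of finite $0$--$1$ sequences, called
\emph{nodes}. The length of $d\in D$ is $|d|$, and
$[d]=\{x\in L:d\subset x\}$ is the set of its extensions in $L$, called a
\emph{cone}. We write $x|n$ for the initial segment of $x$ of length $n$, and
$d^\frown i$ for $d$ followed by $i$. The signs $\subset$ and $\supset$ do not
exclude equality. The usual topology of $L$ is called \emph{coarse}, and ``Borel''
always refers to it. Finally $\lambda$ is the completed fair-coin measure on $L$,
and $\mathfrak c=2^{\aleph_0}$.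

That the Cantor space is $H$-compact is a case of (F1), but the direct proof is
short and shows what a realization is.

\begin{lemma}\label{lem:cantor}
If there is a bijection of $X$ onto $2^\omega$ that carries $\mathcal B(X)$ onto
the Borel $\sigma$-field, then $X$ is $H$-compact.
\end{lemma}

\begin{proof}
The definition of $H$-compactness mentions only the set $X$ and the
$\sigma$-field $\mathcal B(X)$, so we may suppose that $X=L$ and that
$\mathcal B(X)$ is the Borel $\sigma$-field. Let $\Phi:\mathcal
B(X)\to\mathcal A/\nu$ be a $\sigma$-homomorphism. We choose sets
$A_d\in\Phi([d])$ by induction on $|d|$. Put $A_\emptyset=\Omega$. Given $A_d$,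
take any $E\in\Phi([d^\frown0])$ and let $A_{d^\frown0}=A_d\cap E$ and
$A_{d^\frown1}=A_d\setminus E$; these sets belong to $\Phi([d^\frown 0])$ and
$\Phi([d]\setminus[d^\frown0])=\Phi([d^\frown1])$. For every $n$ the sets $A_d$
with $|d|=n$ partition $\Omega$, and the partitions refine each other. So each
$\omega\in\Omega$ determines a unique point $\varphi(\omega)\in L$ with
$\omega\in A_{\varphi(\omega)|n}$ for all $n$, and $\varphi^{-1}([d])=A_d$. The
sets $B$ with $\varphi^{-1}(B)\in\Phi(B)$ form a $\sigma$-field containing all
$[d]$, hence all Borel sets.
\end{proof}

So for the factors it is enough to have no Baire sets beyond the Borel sets; the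
topology does not matter otherwise.

\subsection{A Bernstein set is not $H$-compact}

Fix a \emph{Bernstein set} $P\subset L$ and let $Q=L\setminus P$: both $P$ and $Q$
meet every nonempty perfect subset of $L$. (There are only $\mathfrak c$ perfect
sets and each nonempty one has $\mathfrak c$ points. By transfinite induction one
chooses two new points in each of them; let $P$ consist of the first points of
these pairs.) Every uncountable Borel set contains a nonempty perfect set, and every
nonempty perfect set contains $\mathfrak c$ disjoint nonempty perfect sets. Hence:
\begin{itemize}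
\item[(B1)] every uncountable Borel set meets each of $P$ and $Q$ in $\mathfrak c$
points;
\item[(B2)] a Borel set disjoint from $P$, or from $Q$, is countable and hence
$\lambda$-null;
\item[(B3)] $Q$ is not $\lambda$-null; otherwise some Borel set of measure $1$
would be disjoint from $Q$, contrary to (B2).
\end{itemize}
Put $\pi(x)=0$ for $x\in P$ and $\pi(x)=1$ for $x\in Q$.

\begin{example}\label{ex:bernstein}
Give $P$ the subspace topology. It is metrizable, so
$\mathcal B(P)=\{C\cap P:C\subset L\text{ Borel}\}$. Define
$\Phi(C\cap P)=C^\bullet$ in the measure algebra of $\lambda$. This is well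
defined: if $C\cap P=C'\cap P$, then the Borel set $C\mathbin{\triangle}C'$ misses
$P$ and is null by (B2). Clearly $\Phi$ is a $\sigma$-homomorphism. Suppose that
$\varphi:L\to P$ realizes it. Then $\varphi^{-1}([d]\cap P)$ and $[d]$ differ by a
null set for each of the countably many nodes $d$, so $\varphi(\omega)=\omega$ for
almost all $\omega$. But $\varphi$ takes values in $P$, so almost every $\omega$
lies in $P$, and $Q$ is null, contrary to (B3). So $P$ is not $H$-compact.
\end{example}

The homomorphism ``thinks'' it describes a uniformly distributed random point of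
$P$. The $\sigma$-field $\mathcal B(P)$ is too poor to refute it, but no measurable
map into $P$ yields such a random point.

\subsection{Hiding the Bernstein set on a diagonal}

The next proposition transplants Example~\ref{ex:bernstein} to a product. The
diagonal copy of $P$ plays the role of $P$.

\begin{proposition}\label{prop:criterion}
Let $X$ and $Y$ be spaces with underlying set $L$ and topologies finer than the
coarse one. Suppose that
\begin{enumerate}
\item[(a)] there is $B_0\in\mathcal B(X\times Y)$ with
$\{x\in L:(x,x)\in B_0\}=P$;
\item[(b)] for every $B\in\mathcal B(X\times Y)$ there is a Borel set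
$C\subset L$ with $\{x\in P:(x,x)\in B\}=C\cap P$.
\end{enumerate}
Then $X\times Y$ is not $H$-compact, as witnessed by a homomorphism into the
measure algebra of $\lambda$.
\end{proposition}

\begin{proof}
For $B\in\mathcal B(X\times Y)$ let $\Phi(B)=C^\bullet$, where $C$ is any set as in
(b). As in Example~\ref{ex:bernstein}, two such sets differ by a null set, so
$\Phi$ is well defined. The set $L$ serves for $X\times Y$. If $C$ serves for $B$,
then $L\setminus C$ serves for the complement of $B$, and if $C_n$ serves for $B_n$,
then $\bigcup_nC_n$ serves for $\bigcup_nB_n$. So $\Phi$ is a Boolean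
$\sigma$-homomorphism.

Suppose that $\varphi=(\varphi_1,\varphi_2):L\to X\times Y$ realizes $\Phi$. For
$d\in D$ the set $[d]\times Y$ is clopen in $X\times Y$, and
$\Phi([d]\times Y)=[d]^\bullet$. So $\varphi_1^{-1}([d])\mathbin{\triangle}[d]$ is
null for each of the countably many $d$, which gives $\varphi_1(\omega)=\omega$
for almost all $\omega$. The sets $X\times[d]$ give $\varphi_2(\omega)=\omega$ for
almost all $\omega$ in the same way. Hence $\varphi(\omega)=(\omega,\omega)$ almost
everywhere, and $\varphi^{-1}(B_0)$ differs from $P$ by a null set. On the other
hand $(x,x)\in B_0$ for all $x\in P$, so $\Phi(B_0)=L^\bullet$ and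
$\varphi^{-1}(B_0)$ has measure $1$. Thus $Q$ is null, contrary to (B3).
\end{proof}

Rectangles force the realization onto the diagonal, and $B_0$ then forces it into
$P$. We are left with two opposite demands. We shall obtain (a) from a continuous
function on the product that separates $P$ from $Q$ along the diagonal, although
neither factor is allowed a continuous function that is not Borel. On the other
hand, (b) says that the product must not have so many continuous functions that $P$
itself gets divided in a way that is not relatively Borel.

\section{The parity function}\label{sec:parity}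

\subsection{Which neighborhoods are needed}

For distinct $x,y\in L$ let $x\wedge y$ be their longest common initial segment, and
say that $y$ \emph{leaves} $x$ at level $|x\wedge y|$. We use the notation $\wedge$
also for a node and a point. Define $f:L\times L\to\{0,1\}$ by
\[
f(x,y)\equiv|x\wedge y|\pmod 2\quad(x\ne y),\qquad f(x,x)=\pi(x).
\]
If $B_0=f^{-1}(0)$, then $\{x:(x,x)\in B_0\}=P$, so (a) holds as soon as $f$ is
continuous on $X\times Y$. In the coarse topology $f$ is locally constant off the
diagonal, but near each $(x,x)$ it takes both values. We therefore shrink the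
neighborhoods of $x$ in $X$ and in $Y$. First, the points $y\ne x$ kept near $x$
should leave $x$ only at levels of parity $\pi(x)$. Second, no level should be used
in both spaces. If $y$ and $z$ leave $x$ at different levels, then $|y\wedge z|$ is
the smaller of the two. If they leave $x$ at the same level $n$, however, then they
may coincide, and if they do not, all we know of $|y\wedge z|$ is that it is greater
than $n$.

To make this precise, say that a node $d$ is \emph{off} $x$ if $x\notin[d]$. Then
$d$ and $x$ first differ at the place $\ell_x(d):=|d\wedge x|<|d|$, called the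
\emph{level} of $d$ at $x$. If $d$ is off $x$, then
\begin{equation}\label{eq:level}
[d]\subset[x|\ell_x(d)],\qquad\text{and}\qquad y\wedge x=d\wedge x\ \text{ for all }y\in[d].
\end{equation}

\begin{definition}
A \emph{branching system} assigns to each $x\in L$ two sequences
$(a_i^x)_{i<\omega}$ and $(b_i^x)_{i<\omega}$ of nodes such that
\begin{itemize}
\item[(R)] all $a_i^x,b_i^x$ are off $x$; the levels $\ell_x(a_i^x)$ are strictly
increasing in $i$, and so are the levels $\ell_x(b_i^x)$; all these levels have
parity $\pi(x)$; and $\ell_x(a_i^x)\ne\ell_x(b_j^x)$ for all $i,j$.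
\end{itemize}
\end{definition}

Given a branching system, let
\[
U_n(x)=\{x\}\cup\bigcup_{i\ge n}[a_i^x],\qquad
V_n(x)=\{x\}\cup\bigcup_{i\ge n}[b_i^x]
\]
(see Figure~\ref{fig:nbhd}). Call $O\subset L$ \emph{$\tau_1$-open} if for each
$x\in O$ there is $n$ with $U_n(x)\subset O$, and \emph{$\tau_2$-open} if the same
holds with $V_n(x)$. Since $U_n(x)$ and $V_n(x)$ decrease with $n$, these are
topologies. Put $X=(L,\tau_1)$ and $Y=(L,\tau_2)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[thick] (0,0)--(0,6.4);
\draw[thick,dotted] (0,6.4)--(0,7.1);
\node at (0,7.4) {$x$};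
\foreach \y/\k in {0.6/0,3.6/1}{
 \draw (0,\y)--(-2.2,\y+0.8);
 \draw[fill=gray!25] (-2.2,\y+0.8)--(-2.8,\y+1.8)--(-1.6,\y+1.8)--cycle;
 \node at (-3.5,\y+1.4) {$[a_\k^x]$};
 \node[right] at (0,\y) {\small $\ell_x(a_\k^x)$};
}
\foreach \y/\k in {1.9/0,4.9/1}{
 \draw (0,\y)--(2.2,\y+0.8);
 \draw[fill=gray!60] (2.2,\y+0.8)--(1.6,\y+1.8)--(2.8,\y+1.8)--cycle;
 \node at (3.5,\y+1.4) {$[b_\k^x]$};
 \node[left] at (0,\y) {\small $\ell_x(b_\k^x)$};
}
\end{tikzpicture}
\caption{The basic neighborhoods of a point $x$ of the Cantor space. $U_0(x)$
consists of $x$ and the light cones $[a_i^x]$; $V_0(x)$ consists of $x$ and the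
dark cones $[b_i^x]$. All cones leave the branch $x$ at levels of one parity
($0$ if $x\in P$, $1$ if $x\in Q$), and no light cone leaves it at the same level
as a dark one. The two kinds of cones need not alternate.}
\label{fig:nbhd}
\end{figure}

\begin{lemma}\label{lem:basic}
For every branching system, $\tau_1$ is finer than the coarse topology; it is
Hausdorff, zero-dimensional (hence completely regular), first countable and
separable; and the sets $U_n(x)$, $n<\omega$, form a base of clopen neighborhoods
at $x$. The same holds for $\tau_2$ with $V_n(x)$.
\end{lemma}

\begin{proof}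
We treat $\tau_1$; only the levels of the $a_i^x$ enter, so $\tau_2$ is
the same with $b$ for $a$. By \eqref{eq:level} and the monotonicity of the levels,
$U_n(x)\subset[x|\ell_x(a_n^x)]$, and $\ell_x(a_n^x)\to\infty$. So coarse open sets
are $\tau_1$-open, and $\tau_1$ is Hausdorff.

$U_n(x)$ is open: a point of $U_n(x)$ other than $x$ lies in some
$[a_i^x]\subset U_n(x)$, and $[a_i^x]$ is coarse open. Hence the $U_n(x)$ form a
neighborhood base at $x$.

$U_n(x)$ is closed, even in the coarse topology. Let $y\notin U_n(x)$ and
$k=|x\wedge y|$. If $\ell_x(a_i^x)>k$, then $[a_i^x]\subset[x|(k+1)]$ is disjoint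
from $[y|(k+1)]$. Only finitely many other cones $[a_i^x]$, $i\ge n$, remain; they
are coarse clopen and do not contain $y$. Since also $x\notin[y|(k+1)]$, some coarse
neighborhood of $y$ misses $U_n(x)$.

Finally, for $d\in D$ put $e_d=d^\frown000\ldots\in[d]$. A nonempty $\tau_1$-open set
contains some $U_n(x)$, hence some cone $[a_n^x]$ and its point $e_{a_n^x}$. So the
countable set $\{e_d:d\in D\}$ is dense.
\end{proof}

\begin{lemma}\label{lem:parity}
For every branching system, $f:X\times Y\to\{0,1\}$ is continuous.
\end{lemma}

\begin{proof}
If $x\ne y$ and $k=|x\wedge y|$, then $f$ is constant on the open set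
$[x|(k+1)]\times[y|(k+1)]$. At a diagonal point $(x,x)$ we show that
$f\equiv\pi(x)$ on $U_0(x)\times V_0(x)$. Let $(y,z)\ne(x,x)$ be in this set. If
$y\ne x$, then $y\in[a_i^x]$ for some $i$, and $|y\wedge x|=\ell_x(a_i^x)$ by
\eqref{eq:level}. If $z\ne x$, then $|z\wedge x|=\ell_x(b_j^x)$ for some $j$. If
only one of $y,z$ differs from $x$, then $|y\wedge z|$ is the corresponding level.
If both differ from $x$, the two levels are distinct by (R); so $y\ne z$, and
$|y\wedge z|$ is the smaller level. In every case $|y\wedge z|$ has parity
$\pi(x)$.
\end{proof}

\subsection{Why not every branching system will do}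

\begin{example}\label{ex:default}
The simplest branching system lets $(a_i^x)_i$ enumerate, in order of length, the
nodes $(x|n)^\frown(1-x(n))$ with $n\equiv\pi(x)\pmod 4$, and $(b_i^x)_i$ those with
$n\equiv\pi(x)+2\pmod 4$. For this system $X$ is not Lindel\"of. Indeed, let
$A=\{x\in L:x(n)=0\text{ whenever }n\not\equiv3\bmod 4\}$, an uncountable coarse
closed set. Distinct points of $A$ first differ at a place $n\equiv3\pmod 4$,
whereas the cones $[a_i^x]$ leave $x$ at levels congruent to $0$ or $1$ modulo $4$.
So $U_0(x)\cap A=\{x\}$ for each $x\in A$, and the open cover consisting of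
$L\setminus A$ and all $U_0(x)$, $x\in A$, has no countable subcover.
\end{example}

The trouble is that the neighborhoods of the points of $A$ systematically avoid
$A$. Lemma~\ref{lem:lindelof} below shows that it is cured if every uncountable
coarse closed set $A$ has at least one point $x$ for which infinitely many of the
cones $[a_i^x]$ meet $A$. Control of the Baire sets leads to requirements of the
same kind. Each requirement is given by sets of nodes, or of pairs of nodes, so
there are only $\mathfrak c$ requirements, and this makes it possible to satisfy
them all.

\section{Choosing the branches}\label{sec:choice}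

Let $g:X\to\mathbb R$ be continuous and put $h(d)=g(e_d)$ for $d\in D$. Since
$e_{a_i^x}\in[a_i^x]\subset U_i(x)$, we have
\begin{equation}\label{eq:limit}
g(x)=\lim_ih(a_i^x)\qquad(x\in L).
\end{equation}
So $g$ is coded by $h:D\to\mathbb R$, and there are only $\mathfrak c$ codes. Given
$h$ and $p<q$, call $x$ \emph{bad} if for every $n$ there are nodes extending $x|n$
at which $h<p$ and nodes extending $x|n$ at which $h>q$. If there are uncountably
many bad points, $h$ is a potential source of non-Borel functions. We
eliminate it by making $h(a_i^x)$ oscillate at a single point $x$; then $h$ is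
not the code of any continuous function. Uncountably many bad points give
$\mathfrak c$ candidates for $x$, so a transfinite induction always finds an unused
one. If there are only countably many bad points, they do no harm, because
countable sets are Borel.

For functions on the product the codes are $h:D\times D\to\mathbb R$, tested along
the pairs $(a_i^x,b_i^x)$. Here oscillation can be arranged only along pairs that
(R) allows. By (b) we have to control $P$ only, and for $x\in P$ the levels are
even; so we count only pairs with even, distinct levels. This leads to the following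
definitions.

For $S\subset D$ let
\[
S'=\{x\in L:\text{for every }n\text{ there is }d\in S\text{ with }d\supset x|n\};
\]
this set is coarse closed. For $M\subset D\times D$ let $M^*$ be the set of all
$x\in L$ such that for every $n$ there is $(a,b)\in M$ with $a,b$ off $x$ and
$\ell_x(a),\ell_x(b)$ even, distinct and $\ge n$. For fixed $(a,b)$ and $n$ the
condition depends only on $x|\max(|a|,|b|)$, so it defines a coarse clopen set;
hence $M^*$ is a coarse $G_\delta$.

\begin{lemma}\label{lem:choice}
There is a branching system with the following properties.
\begin{itemize}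
\item[(TX)] If $S,T\subset D$ and $S'\cap T'$ is uncountable, then there is
$x\in S'\cap T'$ such that $a_i^x\in S$ for infinitely many $i$ and $a_i^x\in T$ for
infinitely many $i$.
\item[(TY)] The same with $b_i^x$ in place of $a_i^x$.
\item[(TZ)] If $M,N\subset D\times D$ and $M^*\cap N^*$ is uncountable, then there is
$x\in P$ such that $(a_i^x,b_i^x)\in M$ for infinitely many $i$ and
$(a_i^x,b_i^x)\in N$ for infinitely many $i$.
\end{itemize}
\end{lemma}

\begin{proof}
Each of (TX), (TY), (TZ) is a family of at most $\mathfrak c$ tasks, one for each
pair $(S,T)$ or $(M,N)$ that satisfies the uncountability hypothesis.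
Well-order all tasks in type at most $\mathfrak c$. At each stage we choose a point
$x$ not chosen before and define its two sequences, once and for all, so as to
fulfill the task. As fewer than $\mathfrak c$ points have been used by then, it
suffices to exhibit $\mathfrak c$ suitable points for every task. The points never
chosen receive the sequences of Example~\ref{ex:default}, which satisfy (R).

\emph{Task \textup{(TX)} for $(S,T)$.} The uncountable closed set $S'\cap T'$
contains a nonempty perfect set $C$. We let the cones attached to $x\in C$ leave $x$
where $C$ branches, but only levels of parity $\pi(x)$ are allowed. This dictates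
whether $x$ should be taken in $P$ or in $Q$. For $x\in C$ let
\[
\beta(x)=\{|x\wedge x'|:x'\in C\setminus\{x\}\};
\]
it is infinite, since $x$ is not isolated in $C$. For $x\in C$ and fixed $n$,
whether $n\in\beta(x)$ depends only on $x|(n+1)$. So the set $C_0$ of those $x\in C$
for which $\beta(x)$ has infinitely many even elements, and the set $C_1$ defined
likewise with odd elements, are Borel, and $C=C_0\cup C_1$. If $C_0$ is uncountable,
then $|C_0\cap P|=\mathfrak c$ by (B1); otherwise $C_1$ is uncountable and
$|C_1\cap Q|=\mathfrak c$. In either case there are $\mathfrak c$ points $x\in C$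
such that $\beta(x)$ has infinitely many elements of parity $\pi(x)$. Every such
point is suitable, as we now see.

Let $n\in\beta(x)$ and choose $x'\in C$ with $|x\wedge x'|=n$. Since $x'\in S'$,
there is $d\in S$ with $d\supset x'|(n+1)$; this $d$ is off $x$ and has level $n$.
Since $x'\in T'$, there is also such a $d\in T$. Now choose $n_0<n_1<\cdots$ in
$\beta(x)$, all of parity $\pi(x)$, with $n_{i+1}\ge n_i+4$. Choose $a_i^x$ off $x$
of level $n_i$, in $S$ for even $i$ and in $T$ for odd $i$, and let
$b_i^x=(x|(n_i+2))^\frown(1-x(n_i+2))$, which is off $x$ with level $n_i+2$. The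
levels $n_i$ and $n_i+2$ have parity $\pi(x)$, and no $n_i+2$ equals any $n_j$, so
(R) holds.

\emph{Task \textup{(TY)} for $(S,T)$.} Interchange the roles of $a$ and $b$.

\emph{Task \textup{(TZ)} for $(M,N)$.} The uncountable Borel set $M^*\cap N^*$ has
$\mathfrak c$ points in $P$ by (B1). Let $x$ be one of them. By the definition of
$M^*$ and $N^*$ we can choose inductively $(a_i^x,b_i^x)$, in $M$ for even $i$ and
in $N$ for odd $i$, such that $a_i^x,b_i^x$ are off $x$ and their levels are even,
distinct, and larger than all levels used before. Since $\pi(x)=0$, (R) holds.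
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Fix a branching system as in Lemma~\ref{lem:choice}, and let $X$ and $Y$ be the
corresponding spaces. By Lemma~\ref{lem:basic} they are zero-dimensional,
Hausdorff, first countable and separable, and refine the Cantor space. The
remaining properties of $X$ are derived from (TX); those of $Y$ follow in the same
way from (TY), with $b$ for $a$ and $V$ for $U$.

\begin{lemma}\label{lem:lindelof}
$X$ and $Y$ are Lindel\"of.
\end{lemma}

\begin{proof}
Let $\mathcal O$ be an open cover of $X$, let $G$ be the union of the coarse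
interiors of its members, and let $A=L\setminus G$. The coarse topology is second
countable, so countably many members of $\mathcal O$ cover $G$. It remains to see
that $A$ is countable.

Suppose not. Let $S=\{d\in D:[d]\cap A\ne\emptyset\}$. Since $A$ is coarse closed,
$S'=A$. By (TX) for $(S,S)$ there is $x\in A$ with $a_i^x\in S$ for infinitely many
$i$. Pick $O\in\mathcal O$ and $n$ with $U_n(x)\subset O$. For $i\ge n$ the coarse
open set $[a_i^x]$ is contained in $O$, hence in $G$, so $[a_i^x]\cap A=\emptyset$
and $a_i^x\notin S$. This is a contradiction.
\end{proof}

The next lemma is the common part of the two computations of Baire sets. It says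
that a function is relatively Borel if its lower level sets $\{g<p\}$ and its upper
level sets $\{g>q\}$ have Borel hulls that overlap, for $p<q$, only in countable
sets.

\begin{lemma}\label{lem:hulls}
Let $E\subset L$ and $g:E\to\mathbb R$. Suppose that for each rational $p$ there are
Borel sets $S_p^\sharp,T_p^\sharp\subset L$ such that
\begin{enumerate}
\item[(i)] for $x\in E$: if $g(x)<p$ then $x\in S_p^\sharp$, and if $g(x)>p$ then
$x\in T_p^\sharp$;
\item[(ii)] $S_p^\sharp\cap T_q^\sharp$ is countable for all rational $p<q$.
\end{enumerate}
Then for each real $r$ there is a Borel set $C$ with $\{x\in E:g(x)<r\}=C\cap E$.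
\end{lemma}

\begin{proof}
The union $K$ of the sets $S_p^\sharp\cap T_q^\sharp$ over rational $p<q$ is
countable. Let $x\in E\setminus K$. If $x\in S_p^\sharp$, then $g(x)\le p$:
otherwise there is a rational $q$ with $p<q<g(x)$, and $x\in S_p^\sharp\cap
T_q^\sharp\subset K$. Together with (i) this gives, for $x\in E\setminus K$,
\[
g(x)<r\iff x\in\bigcup_{p<r}S_p^\sharp ,
\]
the union being over rational $p$. So we may take
$C=\bigl(\bigcup_{p<r}S_p^\sharp\setminus K\bigr)\cup\{x\in E\cap K:g(x)<r\}$, whose
second part is countable.
\end{proof}

\begin{lemma}\label{lem:baire}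
$\mathcal B(X)$ and $\mathcal B(Y)$ are equal to the Borel $\sigma$-field of
$2^\omega$.
\end{lemma}

\begin{proof}
Each $[d]$ is clopen in $X$, so every Borel set is in $\mathcal B(X)$. Conversely,
let $g:X\to\mathbb R$ be continuous, put $h(d)=g(e_d)$, and for rational $p$ let
$S_p=\{d:h(d)<p\}$ and $T_p=\{d:h(d)>p\}$. We apply Lemma~\ref{lem:hulls} with $E=L$
and the closed sets $S_p^\sharp=S_p'$, $T_p^\sharp=T_p'$.

(i) If $g(x)<p$, then $a_i^x\in S_p$ for all large $i$ by \eqref{eq:limit}. As
$a_i^x\supset x|\ell_x(a_i^x)$ and the levels tend to infinity, $x\in S_p'$. If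
$g(x)>p$, then in the same way $a_i^x\in T_p$ for all large $i$ and $x\in T_p'$.

(ii) Let $p<q$. If $S_p'\cap T_q'$ were uncountable, (TX) would give a point $x$
with $h(a_i^x)<p$ for infinitely many $i$ and $h(a_i^x)>q$ for infinitely many $i$,
contrary to \eqref{eq:limit}.

So the sets $\{g<r\}$ are Borel for every continuous $g$ and real $r$, and so is
$\{g=0\}=L\setminus(\{g<0\}\cup\{-g<0\})$. Since the zero sets generate
$\mathcal B(X)$, the lemma follows.
\end{proof}

\begin{lemma}\label{lem:diagonal}
For every $B\in\mathcal B(X\times Y)$ there is a Borel set $C\subset L$ with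
$\{x\in P:(x,x)\in B\}=C\cap P$.
\end{lemma}

\begin{proof}
The sets $B$ with this property form a $\sigma$-field. As in the preceding proof it
therefore suffices to consider $B=\{g<r\}$ with $g:X\times Y\to\mathbb R$ continuous
and $r$ real. Put $h(a,b)=g(e_a,e_b)$ and, for rational $p$, let
$M_p=\{(a,b):h(a,b)<p\}$ and $N_p=\{(a,b):h(a,b)>p\}$. Since
$(e_{a_i^x},e_{b_i^x})\in U_i(x)\times V_i(x)$,
\begin{equation}\label{eq:limit2}
h(a_i^x,b_i^x)\to g(x,x)\qquad(x\in L).
\end{equation}
We apply Lemma~\ref{lem:hulls} with $E=P$, the function $x\mapsto g(x,x)$ on $P$,
and the $G_\delta$ sets $S_p^\sharp=M_p^*$, $T_p^\sharp=N_p^*$.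

(i) Let $x\in P$. By (R) the nodes $a_i^x,b_i^x$ are off $x$, and their levels are
even, distinct, and tend to infinity. If $g(x,x)<p$, then $(a_i^x,b_i^x)\in M_p$ for
all large $i$ by \eqref{eq:limit2}, so $x\in M_p^*$; if $g(x,x)>p$, then
$(a_i^x,b_i^x)\in N_p$ for all large $i$, so $x\in N_p^*$. (For $x\in Q$ the levels
are odd and the argument fails, as it must: by the continuity of $f$ the trace of
$\mathcal B(X\times Y)$ on the whole diagonal contains the copy of the non-Borel
set $P$.)

(ii) Let $p<q$. If $M_p^*\cap N_q^*$ were uncountable, (TZ) would give a point $x$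
at which $h(a_i^x,b_i^x)$ is infinitely often below $p$ and infinitely often above
$q$, contrary to \eqref{eq:limit2}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The topological properties are Lemmas \ref{lem:basic} and \ref{lem:lindelof}. Part
(1) is Lemma~\ref{lem:baire} together with Lemma~\ref{lem:cantor}; Lindel\"of spaces
are measure-compact, as noted in the introduction. For part (2) we verify the
hypotheses of Proposition~\ref{prop:criterion}. By Lemma~\ref{lem:parity} the set
$B_0=f^{-1}(0)$ is clopen in $X\times Y$, hence a Baire set, and
$\{x:(x,x)\in B_0\}=\{x:\pi(x)=0\}=P$; this is (a). Lemma~\ref{lem:diagonal} is (b).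
\end{proof}

\begin{remark}
Let $\mu(B)=\lambda(\Phi(B))$, where $\Phi$ is the homomorphism of
Proposition~\ref{prop:criterion} for these spaces. The Baire measure $\mu$ is as far
from $\tau$-additive as possible: $X\times Y$ is covered by $\mu$-null clopen sets.
Indeed, if $y\ne x$ were in $U_0(x)\cap V_0(x)$, then $|x\wedge y|$ would be the
level of some $a_i^x$ and of some $b_j^x$, contrary to (R). So the clopen set
$U_0(x)\times V_0(x)$ meets the diagonal only in $(x,x)$ and is $\mu$-null; and an
off-diagonal point $(x,y)$ has the clopen neighborhood
$[x|(k+1)]\times[y|(k+1)]$, $k=|x\wedge y|$, which misses the diagonal and is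
$\mu$-null as well. The complements of finite unions of such sets form a downward
directed family of clopen sets of measure $1$ with empty intersection. Thus
$X\times Y$ is not measure-compact, in agreement with Theorem~\ref{thm:C}.
\end{remark}

\section{A square that is not $H$-compact}\label{sec:square}

\begin{proof}[Proof of Corollary~\ref{cor:B}]
Let $X,Y$ be as in Theorem~\ref{thm:A} and let $Z=X\oplus Y$ be their disjoint sum.
It is Lindel\"of. The bijection of $Z$ onto $2^\omega$ that takes $x\in X$ to
$0^\frown x$ and $y\in Y$ to $1^\frown y$ carries $\mathcal B(Z)$ onto the Borel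
$\sigma$-field, so $Z$ is $H$-compact by Lemma~\ref{lem:cantor}.

The set $W=X\times Y$ is clopen in $Z\times Z$. Suppose that $Z\times Z$ is
$H$-compact, and let $\Phi:\mathcal B(W)\to\mathcal A/\nu$ be a
$\sigma$-homomorphism. For $B\in\mathcal B(Z\times Z)$ the set $B\cap W$ is Baire in
$W$, so $\tilde\Phi(B)=\Phi(B\cap W)$ defines a $\sigma$-homomorphism on
$\mathcal B(Z\times Z)$. Let $\tilde\varphi$ realize it. As
$\tilde\Phi(W)=\Omega^\bullet$, $\tilde\varphi$ takes values in $W$ almost
everywhere; redefine it on the exceptional null set to be some constant in $W$. By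
completeness of $\nu$ the new map is still measurable and realizes $\tilde\Phi$. A
zero set of $W$ is a zero set of $Z\times Z$, since a continuous function on $W$ can
be extended by the value $1$; so Baire sets of $W$ are Baire in $Z\times Z$, and the
new map realizes $\Phi$. Thus $X\times Y$ would be $H$-compact, a contradiction.

The last assertion holds because $X$ and $Y$ are both $H$-compact and
measure-compact, while $X\times Y$ is not $H$-compact.
\end{proof}

\section{When products are $H$-compact}\label{sec:positive}

\subsection{The coordinate map}

Let $X,Y$ be $H$-compact and let $\Phi:\mathcal B(X\times Y)\to\mathcal A/\nu$ be a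
$\sigma$-homomorphism into the measure algebra of a complete probability space
$(\Omega,\mathcal A,\nu)$. Let $\varphi_1:\Omega\to X$ and $\varphi_2:\Omega\to Y$
realize $A\mapsto\Phi(A\times Y)$ and $A\mapsto\Phi(X\times A)$, respectively. We
call $\varphi=(\varphi_1,\varphi_2)$ a \emph{coordinate map} for $\Phi$.

\begin{lemma}\label{lem:coordinates}
If $\varphi$ is a coordinate map for $\Phi$, then $\varphi^{-1}(R)\in\Phi(R)$ for
every $R\in\mathcal B(X)\otimes\mathcal B(Y)$. If moreover
$\varphi^{-1}(Z)\in\Phi(Z)$ for every zero set $Z\subset X\times Y$, then $\varphi$
realizes $\Phi$.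
\end{lemma}

\begin{proof}
The sets $B\in\mathcal B(X\times Y)$ with $\varphi^{-1}(B)\in\Phi(B)$ form a
$\sigma$-field. It contains the sets $A\times Y$ with $A\in\mathcal B(X)$ and
$X\times A'$ with $A'\in\mathcal B(Y)$, hence their intersections $A\times A'$, which
generate $\mathcal B(X)\otimes\mathcal B(Y)$. If it contains the zero sets, it is
$\mathcal B(X\times Y)$.
\end{proof}

So in each positive result we have to relate the zero sets of $X\times Y$ to members
of $\mathcal B(X)\otimes\mathcal B(Y)$, up to sets that $\Phi$ ignores, and in such a
way that $\varphi^{-1}$ remains under control.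

\subsection{Measure-compact products}

Here $\tau$-additivity provides approximation from inside: up to a set that $\Phi$
ignores, every cozero set (the complement of a zero set) is a countable union of
rectangles contained in it. A zero set is then squeezed from both sides.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\Phi:\mathcal B(X\times Y)\to\mathcal A/\nu$ be a $\sigma$-homomorphism with
coordinate map $\varphi$. Since $X\times Y$ is measure-compact, the Baire measure
$\mu(B)=\nu(\Phi(B))$ is $\tau$-additive.

First let $G\subset X\times Y$ be a cozero set; we show that $\varphi^{-1}(G)$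
contains a member of $\Phi(G)$. Let $\{W_\alpha\}$ be the upward directed family of
finite unions of rectangles $U\times V\subset G$ with $U$ and $V$ cozero. These
rectangles are cozero sets, and by complete regularity of $X$ and $Y$ the union of
all $W_\alpha$ is $G$. Write $G=\bigcup_nF_n$ with zero sets
$F_1\subset F_2\subset\cdots$. For fixed $n$ the zero sets $F_n\setminus W_\alpha$
form a downward directed family with empty intersection, so
$\inf_\alpha\mu(F_n\setminus W_\alpha)=0$ and $\sup_\alpha\mu(W_\alpha)\ge\mu(F_n)$.
Letting $n\to\infty$ we get $\sup_\alpha\mu(W_\alpha)=\mu(G)$. So there are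
$\alpha_1,\alpha_2,\dots$ such that $R=\bigcup_kW_{\alpha_k}$ has $\mu(R)=\mu(G)$;
as $R\subset G$, this means $\Phi(R)=\Phi(G)$. Since
$R\in\mathcal B(X)\otimes\mathcal B(Y)$, Lemma~\ref{lem:coordinates} shows that
$\varphi^{-1}(R)\subset\varphi^{-1}(G)$ is a member of $\Phi(G)$.

Now let $Z$ be a zero set and write $Z=\bigcap_nG_n$ with cozero sets $G_n$. By the
first part $\varphi^{-1}(Z)=\bigcap_n\varphi^{-1}(G_n)$ contains a member of
$\bigwedge_n\Phi(G_n)=\Phi(Z)$. Applied to the complement of $Z$, the first part
says that $\varphi^{-1}(Z)$ is contained in a member of $\Phi(Z)$. By completeness of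
$\nu$, $\varphi^{-1}(Z)\in\Phi(Z)$. Lemma~\ref{lem:coordinates} finishes the proof.
\end{proof}

\subsection{A $\sigma$-compact factor}

If $Y$ is $\sigma$-compact, a continuous function $g$ on $X\times Y$ gives rise to
functions $g(x,\cdot)$ on $Y$ that vary continuously with $x$ in a suitable metric
space. If that metric space were separable, $g$ could be approximated by countable
sums of products. The following lemma provides separability up to a null set, and it
is here that the $H$-compactness of $X$ is used beyond the existence of the
coordinate map.

\begin{lemma}\label{lem:separable}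
Let $X$ be $H$-compact, $\mu$ a Baire probability measure on $X$, $M$ a metric space
and $F:X\to M$ continuous. Then there is a closed separable set $M_0\subset M$ with
$\mu(F^{-1}(M_0))=1$.
\end{lemma}

\begin{proof}
Let $\Omega$ be the Stone space of the measure algebra $\mathcal B(X)/\mu$, with its
canonical measure $\nu$, defined on a $\sigma$-field $\mathcal A$. Recall that
$\Omega$ is compact, that $\nu$ is a complete Radon probability measure giving the
clopen set that corresponds to the class of $B$ the measure $\mu(B)$, and that each
set in $\mathcal A$ differs from exactly one clopen set by a null set. So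
$\mathcal A/\nu$ is isomorphic to $\mathcal B(X)/\mu$, and we have a canonical
$\sigma$-homomorphism $\mathcal B(X)\to\mathcal B(X)/\mu\cong\mathcal A/\nu$. Since
$X$ is $H$-compact, it is realized by some $\varphi:\Omega\to X$, and
$\nu(\varphi^{-1}(B))=\mu(B)$ for $B\in\mathcal B(X)$.

Closed subsets of $M$ are zero sets, so their preimages under $F$ are zero sets of
$X$, and $F\circ\varphi:\Omega\to M$ is measurable with respect to $\mathcal A$ and
the Borel sets of $M$. By a theorem of Fremlin \cite{Fremlin}, every Borel measurable
map from a Radon probability space into a metrizable space is almost continuous. So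
there are compact sets $\Omega_n\subset\Omega$ with $\nu(\Omega_n)\to1$ such that the
restriction of $F\circ\varphi$ to each $\Omega_n$ is continuous. The images
$F\varphi(\Omega_n)$ are compact, hence separable. Let $M_0$ be
the closure of their union; it is separable, and
$\mu(F^{-1}(M_0))=\nu(\varphi^{-1}F^{-1}(M_0))\ge\sup_n\nu(\Omega_n)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
We may suppose $Y\neq\emptyset$. Write $Y=\bigcup_{n\ge1}K_n$ with nonempty compact
sets $K_1\subset K_2\subset\cdots$.

\emph{$Y$ is $H$-compact.} By (F1) it suffices that $Y$ is strongly measure-compact.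
Let $\mu$ be a Baire measure on $Y$ and let $\mu^*(K_n)$ be the infimum of $\mu(B)$
over Baire sets $B\supset K_n$. Choose Baire sets $B_n\supset K_n$ with
$\mu(B_n)=\mu^*(K_n)$ and put $B_n'=\bigcap_{m\ge n}B_m$. Then
$K_n\subset B_n'\subset B_n$, so $\mu(B_n')=\mu^*(K_n)$; and the $B_n'$ increase to
$Y$. Hence $\mu^*(K_n)\to\mu(Y)$, which is tightness.

\emph{Reduction.} Let $\Phi:\mathcal B(X\times Y)\to\mathcal A/\nu$ be a
$\sigma$-homomorphism with coordinate map $\varphi$, and let
$Z=\{g=0\}$ be a zero set, where we may take $g:X\times Y\to[0,1]$ continuous. We
show $\varphi^{-1}(Z)\in\Phi(Z)$; then Lemma~\ref{lem:coordinates} applies. Let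
$\mu_1(A)=\nu(\Phi(A\times Y))$ for $A\in\mathcal B(X)$, a Baire probability measure
on $X$.

\emph{A map into a metric space.} On the set $C(Y)$ of continuous real functions on
$Y$ consider
\[
d(u,v)=\sum_{n\ge1}2^{-n}\min\Bigl(1,\sup_{K_n}|u-v|\Bigr),
\]
a metric because the $K_n$ cover $Y$. The map $F:X\to C(Y)$, $F(x)=g(x,\cdot)$, is
continuous. To see this, fix $x_0\in X$, $n$ and $\varepsilon>0$. Each $y\in K_n$ has
an open neighborhood $V_y$, and $x_0$ an open neighborhood $U_y$, such that $g$
differs from $g(x_0,y)$ by less than $\varepsilon/2$ on $U_y\times V_y$. Finitely many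
$V_y$ cover $K_n$, and for $x$ in the intersection $U$ of the corresponding $U_y$ we
have $\sup_{K_n}|F(x)-F(x_0)|\le\varepsilon$. As $n$ was arbitrary and the tails of
the series are uniformly small, $F$ is continuous at $x_0$.

\emph{Approximation.} By Lemma~\ref{lem:separable} there is a closed separable set
$M_0\subset C(Y)$ such that $X_0=F^{-1}(M_0)\in\mathcal B(X)$ has $\mu_1(X_0)=1$. Let
$(u_j)_{j\ge1}$ be a dense sequence in $M_0$. For $x\in X_0$ and $n\ge1$ let $j_n(x)$
be the least $j$ with $d(F(x),u_j)<1/n$, and let $g_n(x,y)=u_{j_n(x)}(y)$. Since
$x\mapsto d(F(x),u_j)$ is continuous on $X$, the sets $\{x\in X_0:j_n(x)=j\}$ belong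
to $\mathcal B(X)$. On $\{x\in X_0:j_n(x)=j\}\times Y$ the function $g_n$ equals
$u_j(y)$; so $g_n$ is $\mathcal B(X)\otimes\mathcal B(Y)$-measurable on $X_0\times Y$.
If $x\in X_0$ and $y\in K_m$, then
$2^{-m}\min(1,|g_n(x,y)-g(x,y)|)\le d(u_{j_n(x)},F(x))<1/n$ for all $n$. Hence
$g_n\to g$ pointwise on $X_0\times Y$, and
\[
R:=Z\cap(X_0\times Y)\in\mathcal B(X)\otimes\mathcal B(Y).
\]

\emph{Conclusion.} By Lemma~\ref{lem:coordinates}, $\varphi^{-1}(R)\in\Phi(R)$. Since
$\mu_1(X_0)=1$, we have $\Phi(X_0\times Y)=\Omega^\bullet$, so $\Phi(R)=\Phi(Z)$; and
$\varphi^{-1}(X_0\times Y)$ has measure $1$, so $\varphi^{-1}(Z)$ and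
$\varphi^{-1}(R)$ differ by a subset of a null set. By completeness of $\nu$,
$\varphi^{-1}(Z)\in\Phi(Z)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HC}
\emph{Homomorphism-Compact Spaces},
\url{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/5F6A6DF5BC0AB4F64288933EE5800A85/S0008414X00026961a.pdf/homomorphism-compact-spaces.pdf}.

\bibitem{Fremlin}
D. H. Fremlin,
\emph{Measurable functions and almost continuous functions},
Manuscripta Math. 33 (1981), 387--405.

\end{thebibliography}

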